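# Cyclicity on the ball and the dimension of the zeros on the sphere

## 1. The polynomials $1-z_1$ and $1-2z_1z_2$ on the ball of $\mathbb C^2$

Work on the open unit ball $\mathbb B_2\subset\mathbb C^2$. Fix a real number $\alpha$, declare distinct monomials orthogonal, and charge them
$$\|z_1^jz_2^l\|^2=(2+j+l)^\alpha\,\frac{j!\,l!}{(1+j+l)!}.$$
Let $p$ be $1-z_1$ or $1-2z_1z_2$. Neither has a zero in $\mathbb B_2$, since $|z_1|<1$ and $2|z_1z_2|\le|z_1|^2+|z_2|^2<1$ there. So $1/p$ is holomorphic in the ball, but it is not a polynomial. How close to $1$ can we bring $qp$ with $q$ a polynomial?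

Take $p=1-z_1$ and let $q$ depend on $z_1$ alone. Then $qp$ runs over all polynomials $\sum c_jz_1^j$ with $\sum c_j=0$. Choose $c_0=1$ and $c_j=-t_j$ for $1\le j\le J$, with $\sum t_j=1$. With $\omega_j=\|z_1^j\|^2=(2+j)^\alpha/(j+1)$,
$$\|qp-1\|^2=\sum_{j=1}^J\omega_jt_j^2=\frac1{S_J}\qquad\text{for } t_j=\frac{1}{\omega_jS_J},\quad S_J=\sum_{j=1}^J\frac1{\omega_j}.$$
Now $1/\omega_j$ is comparable to $j^{1-\alpha}$, so $S_J\to\infty$ exactly when $\alpha\le2$. For $\alpha\le 2$ we therefore reach $1$ in the limit. For $\alpha>2$ we cannot. If $f=\sum a_kz^k$ is a polynomial, Cauchy–Schwarz gives $|f(1,0)|=|\sum_ja_{(j,0)}|\le(\sum_{j\ge 0}1/\omega_j)^{1/2}\|f\|$, so evaluation at $(1,0)$ is a bounded functional; it kills every $qp$ and takes the value $1$ at $1$.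

Now take $p=1-2z_1z_2$ and polynomials in $\zeta=2z_1z_2$. The same computation applies with
$$\omega_j=\|(2z_1z_2)^j\|^2=4^j(2+2j)^\alpha\frac{(j!)^2}{(2j+1)!}=\frac{(2+2j)^\alpha}{2j+1}\cdot\frac{4^j}{\binom{2j}j},$$
and $4^j/\binom{2j}{j}\sim\sqrt{\pi j}$ by Stirling. So $\omega_j$ is comparable to $(j+1)^{\alpha-1/2}$, and $S_J\to\infty$ exactly when $\alpha\le\frac32$. For $\alpha>\frac32$ there is again an obstruction, the functional $\lambda(f)=\sum_j2^{-j}a_{(j,j)}$. It is bounded by Cauchy–Schwarz, since $\sum_j4^{-j}/\|z_1^jz_2^j\|^2=\sum_j1/\omega_j<\infty$. If $q=\sum b_kz^k$, the coefficient of $qp$ at $(j,j)$ is $b_{(j,j)}-2b_{(j-1,j-1)}$, so $\lambda(qp)=\sum_j2^{-j}b_{(j,j)}-\sum_j2^{-(j-1)}b_{(j-1,j-1)}=0$, while $\lambda(1)=1$.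

What is $\lambda$? The average of $z_1^{k_1}z_2^{k_2}$ over the circle $\{(e^{i\theta},e^{-i\theta})/\sqrt2\}$ is $2^{-j}$ if $k_1=k_2=j$ and $0$ otherwise. So $\lambda(f)$ is the average of $f$ over this circle, and the circle is exactly the set of zeros of $1-2z_1z_2$ on the unit sphere: $2|z_1z_2|=1=|z_1|^2+|z_2|^2$ forces $|z_1|=|z_2|$, and $2z_1z_2=1$ forces opposite phases. For $1-z_1$ the zero set on the sphere is the point $(1,0)$.

Here is the evidence: a point gives the threshold $2$, and a circle gives $\frac32$. Does the threshold depend on anything besides the dimension of the zero set on the sphere?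

## 2. The spaces $D_\alpha$, the dimension of $E$, and the theorem

Throughout, $n\ge2$, $\langle z,w\rangle=\sum z_j\bar w_j$, $\mathbb B=\mathbb B_n$ is the open unit ball of $\mathbb C^n$ and $S=\partial\mathbb B$. The letters $C,c$ denote positive constants that may change from line to line.

**Definition.** For $\alpha\in\mathbb R$, $D_\alpha=D_\alpha(\mathbb B_n)$ is the Hilbert space of holomorphic $f(z)=\sum_ka_kz^k$ on $\mathbb B$ with
$$\|f\|_{D_\alpha}^2=\sum_{k}(n+|k|)^\alpha\frac{(n-1)!\,k!}{(n-1+|k|)!}|a_k|^2<\infty .$$
For $f\in D_\alpha$ let $[f]$ be the closure of $\{qf: q\text{ a polynomial}\}$ in $D_\alpha$. The function $f$ is *cyclic* if $[f]=D_\alpha$.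

The hand computation extends to the model polynomials $\pi_m=1-m^{m/2}z_1\cdots z_m$, $1\le m\le n$. With $\zeta=m^{m/2}z_1\cdots z_m$,
$$\|\zeta^j\|^2=m^{mj}(n+mj)^\alpha\frac{(n-1)!\,(j!)^m}{(n-1+mj)!},$$
and by Stirling $m^{mj}(j!)^m/(mj)!$ is comparable to $(j+1)^{(m-1)/2}$, so $\|\zeta^j\|^2$ is comparable to $(j+1)^{\alpha-(n-1)+(m-1)/2}$. The reciprocals have infinite sum iff this exponent is at most $1$, that is, iff $\alpha\le n-\frac{m-1}2=\frac{2n+1-m}2$. For larger $\alpha$ the functional $f\mapsto\sum_jm^{-mj/2}a_{(j,\dots,j,0,\dots,0)}$ is bounded and kills the multiples of $\pi_m$, by the same telescoping. (That reaching $1$ is the same as cyclicity is (P1) below.) We shall see in Section 12 that $\pi_m$ vanishes on $S$ along a torus of dimension $m-1$.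

To speak of dimension for a general polynomial we need a little semialgebraic geometry. The facts below are in Bochnak–Coste–Roy, *Real Algebraic Geometry*, and van den Dries–Miller, Duke Math. J. 84 (1996).

**Definition.** A subset of $\mathbb R^q$ is *definable* (here: semialgebraic) if it is a finite union of sets given by finitely many polynomial equations and strict inequalities. A map is definable if its graph is. A *$C^r$ cell* is built one coordinate at a time, starting from the point $\mathbb R^0$: over a $C^r$ cell $D$ one takes either the graph of a definable $C^r$ function on $D$, or a band $\{f(x')<t<g(x')\}$ between two such functions ($f=-\infty$, $g=+\infty$ allowed). The number of bands used is the dimension of the cell, and the cell is a $C^r$ submanifold of that dimension. A *cell decomposition* of $\mathbb R^q$ is a finite partition into cells whose projections form a cell decomposition of $\mathbb R^{q-1}$; over each base cell, graphs and bands alternate. It is *compatible* with $X$ if each cell is contained in $X$ or disjoint from $X$. The *dimension*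 of a definable set is the largest dimension of a cell in it.

Example: for the closed unit disc in $\mathbb R^2$ cut the first axis at $\pm1$. Over $(-1,1)$ the graphs $\pm\sqrt{1-x^2}$ and the band between them lie in the disc. Over $x=\pm1$ only the graph $t=0$ does. The dimension is $2$.

* (F1) For $r=1,2$ there is a $C^r$ cell decomposition of $\mathbb R^q$ compatible with any finitely many given definable sets, in any orthonormal coordinates.
* (F2) Dimension behaves as expected. In particular, if $X\subset Y$ are definable and $Y$ is a definable manifold of dimension $k$, then $\dim(X\setminus\mathrm{int}_YX)<k$; discrete definable sets are finite; definable maps do not raise dimension; closures do not raise dimension.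
* (F3) (Łojasiewicz) If $f,g\ge0$ are continuous definable functions on a compact definable $K$ and $f^{-1}(0)\subset g^{-1}(0)$, then $g^Q\le Cf$ on $K$ for some $Q,C>0$.

Example for (F3): $f=|1-z_1|$ and $g=|z-e_1|$, where $e_1=(1,0,\dots,0)$, on $\overline{\mathbb B}$. Here $|z-e_1|^2=|z|^2+1-2\operatorname{Re}z_1\le2\operatorname{Re}(1-z_1)\le2|1-z_1|$, so $Q=2$ works.

For a polynomial $p$ put $Z=p^{-1}(0)$ and $E=Z\cap S$. "Submanifold" means $C^1$ or smoother.

**Theorem 1.** Let $p\in\mathbb C[z_1,\dots,z_n]$ be zero-free in $\mathbb B$, and suppose that $E$ contains a submanifold of dimension $m-1\ge0$ but none of higher dimension. Then $1\le m\le n$, and $p$ is cyclic in $D_\alpha$ if and only if $\alpha\le\frac{2n+1-m}2$.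

This was posed as a conjecture, to be proved or disproved; so the conjecture is true. The proof does not use the model computation.

**Reformulation.** We replace "largest submanifold" by the semialgebraic dimension. $E$ is compact, definable and nonempty; let $d=\dim E$. By (F1), $E$ is a finite union of cells of dimension at most $d$, one of them of dimension $d$, so $m-1\ge d$. Conversely, a submanifold $M\subset E$ has dimension equal to its Hausdorff dimension, which is at most that of $E$, and that is at most $d$ because $E$ is a finite union of $C^1$ submanifolds of dimension at most $d$. So $m-1=d$, and with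
$$\alpha_c:=n-\frac d2=\frac{2n+1-m}2$$
we must prove: $d\le n-1$, and $p$ is cyclic in $D_\alpha$ iff $\alpha\le\alpha_c$.

Section 12 extends this to functions holomorphic across $S$ (Theorem 2).

## 3. Five computations in $D_\alpha$

**(P1) Monotonicity in $\alpha$, and the test function $1$.** Since $n+|k|\ge1$, $\|f\|_{D_\alpha}\le\|f\|_{D_{\alpha'}}$ for $\alpha\le\alpha'$. Also $p$ is cyclic iff $1\in[p]$: by (P2), $[p]$ is invariant under multiplication by polynomials, so $1\in[p]$ puts all polynomials in $[p]$, and polynomials are dense. If $q_jp\to1$ in $D_{\alpha'}$, then $q_jp\to1$ in $D_\alpha$ as well. So cyclicity in $D_{\alpha'}$ implies cyclicity in $D_\alpha$ for all $\alpha\le\alpha'$.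

**(P2) Multiplication by polynomials.** Multiplication by $z_j$ sends monomials to distinct monomials and multiplies the weight of $z^k$ by
$$\Big(\frac{n+|k|+1}{n+|k|}\Big)^\alpha\frac{k_j+1}{n+|k|}\le2^{|\alpha|},$$
so it is bounded. Taylor polynomials $g_J$ of $g\in D_\alpha$ converge to $g$ in $D_\alpha$, hence $pg_J\to pg$. So $g\in D_\alpha$ implies $pg\in[p]$.

**(P3) The norm as an integral.** Let $Rf=\sum z_j\partial_jf$, so that $Rz^k=|k|z^k$. Let $N\ge1$ be an integer with $2N-\alpha-1\ge0$. In polar coordinates, for $s\ge 0$,
$$\int_{\mathbb B}|z^k|^2(1-|z|^2)^s\,dV=\pi^n\frac{k!\,\Gamma(s+1)}{\Gamma(n+|k|+s+1)},$$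
and monomials are orthogonal on every sphere centered at $0$. With $s=2N-\alpha-1$, the monomial $z^k$ ($|k|\ge1$) contributes to $\int|R^Nf|^2(1-|z|^2)^{s}dV$ the amount $|a_k|^2|k|^{2N}k!$ times a constant over $\Gamma(n+|k|+2N-\alpha)$, and this is comparable to $|a_k|^2(n+|k|)^{\alpha}k!/(n-1+|k|)!$. So for every holomorphic $f$ on $\mathbb B$ (both sides possibly infinite)
$$\|f\|_{D_\alpha}^2\asymp|f(0)|^2+\int_{\mathbb B}|R^Nf|^2(1-|z|^2)^{2N-\alpha-1}\,dV .$$

**(P4) The reproducing kernel.** Dividing $z^k\bar w^k$ by the weights and summing over $|k|=j$ with the multinomial theorem, we get $K(z,w)=k(\langle z,w\rangle)$, $k(\zeta)=\sum_j(n+j)^{-\alpha}\binom{n-1+j}j\zeta^j$. Claim: if $0<\alpha<n$ then $|k(\zeta)|\le C|1-\zeta|^{\alpha-n}$ for $|\zeta|<1$. Write $(n+j)^{-\alpha}=\frac1{\Gamma(\alpha)}\int_0^\infty s^{\alpha-1}e^{-(n+j)s}ds$ and sum the binomial series: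
$$k(\zeta)=\frac1{\Gamma(\alpha)}\int_0^\infty s^{\alpha-1}e^{-ns}(1-e^{-s}\zeta)^{-n}\,ds.$$
For $0<x<1$ and $|\zeta|\le1$ we have $1-x\le|1-x\zeta|$, hence
$$|1-\zeta|\le|1-x\zeta|+(1-x)\le2|1-x\zeta|,$$
and adding, $|1-x\zeta|\ge\frac14(1-x+|1-\zeta|)$. With $x=e^{-s}$ and $1-e^{-s}\ge se^{-s}$ this gives $|1-e^{-s}\zeta|\ge\frac14e^{-s}(s+|1-\zeta|)$. Therefore $|k(\zeta)|\le C\int_0^\infty s^{\alpha-1}(s+|1-\zeta|)^{-n}ds=C'|1-\zeta|^{\alpha-n}$, by the substitution $s=|1-\zeta|s'$; the integral converges because $0<\alpha<n$.

**(P5) How $\langle z,w\rangle$ changes when $z$ is replaced by a nearby point of $S$.** Let $z\in\mathbb B$, $w_0,w\in S$, $\delta=|1-\langle z,w_0\rangle|$, $\rho=|1-\langle w_0,w\rangle|$. Then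
$$|\langle z,w\rangle-\langle w_0,w\rangle|\le\delta+2\sqrt{\delta\rho}.\tag{1}$$
Write $z=\langle z,w_0\rangle w_0+z^\perp$ and $w=\langle w,w_0\rangle w_0+w^\perp$. The difference equals $(\langle z,w_0\rangle-1)\langle w_0,w\rangle+\langle z^\perp,w^\perp\rangle$. The first term is at most $\delta$. For the second, $|z^\perp|^2\le1-|\langle z,w_0\rangle|^2\le2\delta$ and $|w^\perp|^2=1-|\langle w,w_0\rangle|^2\le2\rho$.

We also use constantly that $\operatorname{Re}(1-\langle z,w\rangle)=\frac12|z-w|^2$ for $z,w\in S$.

## 4. Measures on $E$: no cyclicity for $\alpha>n-d/2$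

The averaging functional of Section 1 generalizes directly.

**Case $d=0$.** For $\alpha>n$ and $w\in E$, the sum $\sum_j(n+j)^{-\alpha}\binom{n-1+j}j$ converges (its terms are comparable to $(j+1)^{n-1-\alpha}$). By Cauchy–Schwarz on coefficients, evaluation at $w$ is bounded on polynomials, and it extends to a bounded functional on $D_\alpha$. It annihilates all $qp$ but not $1$. So $p$ is not cyclic.

**Case $d\ge1$.** Since $E\subset S$, $d\le2n-1$ and $n-\frac d2>0$. Given $\alpha>n-\frac d2$, it suffices by (P1) to disprove cyclicity for a smaller exponent; so we may assume $n-\frac d2<\alpha<n$, and then $0<\alpha<n$. $E$ contains a $C^1$ cell of dimension $d$. Near one of its points this cell is a graph $\{x+\varphi(x):x\in\Omega\}$ over an open subset $\Omega$ of a $d$-dimensional real subspace $V\subset\mathbb C^n=\mathbb R^{2n}$, with $\varphi:\Omega\to V^\perp$ of class $C^1$. Let $\Delta\subset\Omega$ be a closed ball of positive radius and $\mu$ the image of Lebesgue measure on $\Delta$ under $x\mapsto x+\varphi(x)$. Then $\operatorname{supp}\mu\subset E$, and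 if $z,w$ lie over $x,y$ then $|z-w|\ge|x-y|$.

For $r<1$ the functional $\ell_r(f)=\int f(rz)\,d\mu(z)$ is bounded on $D_\alpha$ and represented by $\int K(\cdot,rz)\,d\mu(z)$. We use (P4), the inequality $|1-r^2\langle z,w\rangle|\ge\frac12|1-\langle z,w\rangle|$ (shown in (P4)), and $|1-\langle z,w\rangle|\ge\frac12|z-w|^2$:
$$\|\ell_r\|^2=\iint K(rz,rw)\,d\mu\,d\mu\le C\iint|z-w|^{-2(n-\alpha)}d\mu\,d\mu\le C\iint_{\Delta\times\Delta}|x-y|^{-2(n-\alpha)}dx\,dy<\infty,$$
because $2(n-\alpha)<d$. The bound does not depend on $r$. Letting $r\to1$, $\ell(f)=\int f\,d\mu$ is bounded on polynomials and extends to $D_\alpha$. It annihilates every $qp$, since $p=0$ on $E$, while $\ell(1)=\mu(E)>0$. So $p$ is not cyclic. $\square$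

## 5. First powers of Cauchy kernels stop at dimension one

It remains to prove that $d\le n-1$ and that $p$ is cyclic in $D_{\alpha_c}$; (P1) gives the smaller $\alpha$. It is enough to find functions $F_\varepsilon\in[p]$, $0<\varepsilon\le1$, that are bounded in $D_{\alpha_c}$ and converge to $1$ at each point of $\mathbb B$: then $F_\varepsilon\to1$ weakly, and the closed subspace $[p]$ is weakly closed.

Here is a design for $F_\varepsilon$ that forgets almost everything about $p$. Let $\delta(z)=\min_{w\in E}|1-\langle z,w\rangle|$. Suppose that $F_\varepsilon=e^{-\beta U_\varepsilon}$, where $\operatorname{Re}U_\varepsilon$ grows like a multiple of $\log(\varepsilon/\delta)$ near $E$. Then $|F_\varepsilon|\le C_\varepsilon\delta^{b\beta}$. By (F3) $|p|$ is at least a power of $\delta$, so with $\beta$ large $F_\varepsilon/p$ should be smooth enough to lie in $D_\alpha$, and $F_\varepsilon\in[p]$ by (P2). To make the logarithm, add over the dyadic scales $t=2^{-j}\varepsilon$ a function $u_t$ with $\operatorname{Re}u_t\ge c_0$ where $\delta\le t$ and with fast decay where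 $\delta\gg t$.

The obvious $u_t$ is a sum of Cauchy kernels. On $S$ we have $|1-\langle z,w\rangle|\ge\frac12|z-w|^2$, so we place centers $w_a\in E$ at mutual distance about $\sqrt t$ and try
$$u_t(z)=\sum_a\Big(\frac t{At+1-\langle z,w_a\rangle}\Big)^M.$$
With $M=1$ each term has positive real part for free, since $\operatorname{Re}(1-\langle z,w\rangle)>0$ for $z\in\mathbb B$, $w\in S$. But evaluate at $z=0$ when $E$ is a $k$-dimensional torus as for the models. There are between $ct^{-k/2}$ and $Ct^{-k/2}$ centers, each contributing $(t/(At+1))^M$, so $u_t(0)$ is comparable to $t^{M-k/2}$. With $M=1$ the sum over $t=2^{-j}\varepsilon$ converges for $k\le1$, and for $k\ge2$ it is infinite. So a sum of this kind needs $M>k/2$, and from $k=2$ on that means $M>1$.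

For $M>1$ the free positivity is gone. Take $w\in S$ and $z=re^{i\theta}w$ with small fixed $\theta>0$. As $r\to1$ and $t\to0$ the argument of $At+1-\langle z,w\rangle$ tends to that of $1-e^{i\theta}=-2i\sin(\theta/2)e^{i\theta/2}$, which is $-\frac{\pi-\theta}2$. The inverse square then has argument near $\pi-\theta$, and its real part is negative.

We need positivity only where $\delta(z)\le t$, that is, for $z$ near some $w_0\in E$. By (1), $1-\langle z,w_a\rangle$ is then close to $1-\langle w_0,w_a\rangle$ with both points in $E$. So everything hinges on one question: what are the arguments of $1-\langle z,w\rangle$ for $z,w\in E$? For the circle of Section 1 the answer is striking: if $z,w$ have parameters $\theta,\theta'$, then $1-\langle z,w\rangle=1-\cos(\theta-\theta')$, a real number.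

## 6. $E$ is complex-tangential and isotropic

A submanifold of $S$ is *complex-tangential* if $\langle v,z\rangle=0$ for each of its tangent vectors $v$ at each of its points $z$. A real subspace $T$ of $\mathbb C^n$ is *isotropic* if $\operatorname{Im}\langle v,v'\rangle=0$ for $v,v'\in T$. The circle $\gamma=(e^{i\theta},e^{-i\theta})/\sqrt2$ has $\gamma'=i(e^{i\theta},-e^{-i\theta})/\sqrt2$ and $\langle\gamma',\gamma\rangle=\frac{i-i}2=0$. The circle $\gamma=e^{i\theta}w$ has $\langle\gamma',\gamma\rangle=i$ and is not complex-tangential.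

**Lemma 1.** Let $W$ be a complex submanifold of an open subset of $\mathbb C^n$ with $|\zeta|\ge1$ on $W$. Let $\Omega\subset\mathbb R^k$ be open and $\psi:\Omega\to\mathbb C^n$ a $C^2$ map with injective differentials and $\psi(\Omega)\subset W\cap S$. Then $\langle\partial_a\psi,\psi\rangle=0$ and $\langle\partial_a\psi,\partial_b\psi\rangle\in\mathbb R$ on $\Omega$ for all $a,b$, and $k\le n-1$.

*Proof.* Let $z=\psi(x)$. On $W$ the function $|\zeta|^2$ has a minimum at $z$, so $\operatorname{Re}\langle v,z\rangle=0$ for $v\in T_zW$. As $T_zW$ is a complex subspace, we may replace $v$ by $iv$ and get $\langle v,z\rangle=0$. This applies to $v=\partial_a\psi(x)\in T_zW$. Now differentiate $\langle\partial_a\psi,\psi\rangle=0$ in the direction $b$: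
$$\langle\partial_b\partial_a\psi,\psi\rangle=-\langle\partial_a\psi,\partial_b\psi\rangle .$$
The left side is symmetric in $a,b$. So $\langle\partial_a\psi,\partial_b\psi\rangle=\langle\partial_b\psi,\partial_a\psi\rangle=\overline{\langle\partial_a\psi,\partial_b\psi\rangle}$ is real. Let $T$ be the real span of the $\partial_a\psi(x)$. It has real dimension $k$, lies in $z^\perp$ (complex dimension $n-1$), and is isotropic. If $v=iu$ with $u,v\in T$, then $\langle v,u\rangle=i|u|^2$ is real, so $u=0$. Hence $T\cap iT=0$ and $2k\le2(n-1)$. $\square$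

**From infinitesimal to finite.** Next we express $1-\langle z,w\rangle$ through tangent vectors. Let $\psi$ be as in Lemma 1, let $\xi:[0,1]\to\Omega$ be a piecewise $C^1$ path from $x$ to $y$, $\gamma=\psi\circ\xi$, $w=\psi(x)$, $z=\psi(y)$. Since $|w|=1$ and $\langle\gamma',\gamma\rangle=0$,
$$1-\langle z,w\rangle=-\int_0^1\langle\gamma'(s),\gamma(0)\rangle ds=\int_0^1\langle\gamma'(s),\gamma(s)-\gamma(0)\rangle ds=\int_0^1\!\!\int_0^s\langle\gamma'(s),\gamma'(s')\rangle\,ds'\,ds.\tag{2}$$
If $\gamma'(s)$ and $\gamma'(s')$ were tangent at the same point, the integrand would be real. So the imaginary part is small compared with $|z-w|^2$ if two things hold: the tangent planes vary little over the whole piece, and $x,y$ can be joined inside $\Omega$ by a path of length comparable to $|x-y|$.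

Both conditions have teeth. For $\pi_3$ on $\mathbb B_3$ the set $E$ contains, with each $w$, the point $z=e^{2\pi i/3}w$, and $1-\langle z,w\rangle=1-e^{2\pi i/3}=\frac32-\frac{\sqrt3}2i$ has argument $-\pi/6$. With $M=d+1=3$, the power used below, its cube is purely imaginary, and the term of $u_t$ has no useful real part as $t\to0$. So $E$ must be cut up. Cutting into small pieces is not enough either. On $\mathbb B_2$ let $p=(1-2z_1z_2)(1-z_1^2-z_2^2)$, which is zero-free in $\mathbb B_2$ since $|z_1^2+z_2^2|\le|z|^2$. The second factor vanishes on $S$ along the real unit circle: equality forces $z=e^{i\phi}x$ with $x$ real and $e^{2i\phi}=1$. So $E$ is a union of two circles, which meet at $\pm(1,1)/\sqrt2$. For $z=(\cos(\frac\pi4+\sigma),\sin(\frac\pi4+\sigma))$ and $w=(e^{i\theta},e^{-i\theta})/\sqrt2$,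
$$\langle z,w\rangle=\tfrac12\big[(\cos\sigma-\sin\sigma)e^{-i\theta}+(\cos\sigma+\sin\sigma)e^{i\theta}\big]=\cos\sigma\cos\theta+i\sin\sigma\sin\theta .$$
For $\sigma=\theta$ this gives $1-\langle z,w\rangle=(1-i)\sin^2\sigma$, of argument $-\pi/4$ however close the two points are to the crossing, and its square ($M=d+1=2$) is purely imaginary. So the pieces must be sorted by tangent direction, and each piece must get its own sum of kernels.

## 7. Cutting a semialgebraic set into flat, quasi-convex pieces

**Definition.** A set $\Omega\subset\mathbb R^k$ is *$C$-quasi-convex* if any $x,y\in\Omega$ can be joined in $\Omega$ by a piecewise $C^1$ path of length at most $C|x-y|$.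

Example: the unit disc minus the segment $\{(s,0):0\le s<1\}$ is not $C$-quasi-convex for any $C$, because $(\frac12,\pm h)$ are at distance $2h$ while a path joining them must go around the origin. Cut along the horizontal axis; two convex half-discs remain.

We want pieces of $E$ that are graphs with slope at most $\eta$ over $C$-quasi-convex bases. By (2) the error will be about $\eta C^2$, so $\eta$ must be chosen small depending on $C$. But $\eta$ is chosen before the pieces exist. The argument would be circular unless $C$ depends on the dimension only. That is the point of the next two lemmas: first get boundaries made of at most $2k$ walls, each nearly flat, then find one direction transversal to all walls.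

**Lemma 2.** Let $\eta>0$, $k\ge1$, and $\Omega\subset\mathbb R^k$ bounded, open, definable. There are finitely many disjoint open definable $\Omega_i\subset\Omega$ with $\dim(\Omega\setminus\bigcup\Omega_i)<k$ such that for each $i$ there are unit vectors $\nu_1,\dots,\nu_{2k}$ and definable $C^1$ hypersurfaces $\Gamma_1,\dots,\Gamma_{2k}$ (possibly empty) such that every unit normal to $\Gamma_j$ is, up to sign, within $\eta$ of $\nu_j$, and $\dim(\partial\Omega_i\setminus\bigcup_j\Gamma_j)\le k-2$ (empty if $k=1$).

For the unit disc the $\Omega_i$ can be thin vertical slices; each has two arcs and two vertical segments as walls, and the corners are the exceptional set.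

*Proof.* Induction on $k$. For $k=1$ the $\Omega_i$ are bounded intervals, and $\Gamma_1,\Gamma_2$ are the two endpoints. Let $k\ge2$.

Take a $C^1$ cell decomposition compatible with $\Omega$. Up to a set of dimension $<k$, $\Omega$ is the union of its open cells $\{x'\in D,\ f(x')<t<g(x')\}$ with $D\subset\mathbb R^{k-1}$ open; as $\Omega$ is bounded, $D$ is bounded and $f,g$ are real-valued $C^1$ functions. Partition the unit sphere of $\mathbb R^k$ into finitely many definable sets of diameter $<\eta$. Partition $D$ according to which of these sets contain the upward unit normals of the graphs of $f$ and of $g$, and take interiors. By (F2), up to dimension $<k-1$, $D$ is a finite disjoint union of open definable sets on each of which both normals stay within $\eta$ of fixed unit vectors. Apply the induction hypothesis to each of these sets. Let $D'$ be one of the resulting sets, with hypersurfaces $\Gamma_j'$, $j\le2k-2$, and put $\Omega'=\{x'\in D',\ f<t<g\}$.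

A boundary point $(x',t)$ of $\Omega'$ has $x'\in\overline{D'}$. If $x'\in D'$, then $f(x')\le t\le g(x')$ by continuity, and $t$ is one of the two ends because the point is not in $\Omega'$. Hence
$$\partial\Omega'\subset\mathrm{graph}(f|_{D'})\cup\mathrm{graph}(g|_{D'})\cup(\partial D'\times\mathbb R).$$
The last set lies in $\bigcup_j\Gamma_j'\times\mathbb R$ up to a set of dimension at most $(k-3)+1=k-2$ (up to the empty set if $k=2$). The unit normals of $\Gamma_j'\times\mathbb R$ are those of $\Gamma_j'$ with last coordinate $0$. This gives $(2k-2)+2=2k$ hypersurfaces. The part of $\Omega$ lost lies over sets of dimension $<k-1$ or in non-open cells, so it has dimension $<k$. $\square$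

**Lemma 3** (cf. Kurdyka, LNM 1524 (1992)). For each $k$ there is a constant $C_k\ge1$ depending only on $k$ such that every bounded open definable $\Omega\subset\mathbb R^k$ contains finitely many disjoint open definable $C_k$-quasi-convex sets whose union has complement in $\Omega$ of dimension $<k$.

*Proof.* For $k=0,1$ this is clear with $C_k=1$. Let $k\ge2$ and assume the lemma for $k-1$.

**Step 1: a direction transversal to all walls.** Choose $c_k>0$ such that the normalized measure of $\{e\in S^{k-1}:|e\cdot\nu|<2c_k\}$, which does not depend on the unit vector $\nu$, is less than $\frac1{2k}$. Apply Lemma 2 with $\eta=c_k$ and fix one $\Omega_i$. The $2k$ bad sets do not cover the sphere, so there is a unit vector $e$ with $|e\cdot\nu_j|\ge2c_k$ for all $j\le2k$. Hence $|e\cdot\nu|\ge c_k$ for every unit normal $\nu$ of every $\Gamma_j$.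

**Step 2: $\Omega_i$ is a union of bands with Lipschitz floor and ceiling.** Take coordinates with $e$ as last axis, and a $C^1$ cell decomposition compatible with $\Omega_i$, $\partial\Omega_i$, the $\Gamma_j$, and $S_i=\partial\Omega_i\setminus\bigcup\Gamma_j$. Over each open base cell $D$, merge consecutive cells contained in $\Omega_i$ into maximal runs. A run cannot begin or end with a graph: $\Omega_i$ is open, so the adjacent band would meet $\Omega_i$ and, by compatibility, lie in it. Nor can it contain an unbounded band, as $\Omega_i$ is bounded. So $\Omega_i\cap(D\times\mathbb R)$ is a disjoint union of sets $\{x'\in D,\ f<t<g\}$, with $D$ bounded when there are any. Their bounding graphs are $(k-1)$-dimensional cells that lie in $\overline{\Omega_i}$ and are not contained in, hence are disjoint from, $\Omega_i$; so they are contained in $\partial\Omega_i$. Since $\dim S_i\le k-2$, such a graph is not contained in $S_i$; by compatibility it is disjoint from $S_i$ and contained in some $\Gamma_j$. Both are $C^1$ of dimension $k-1$, so they have the same tangent spaces.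 The unit normal of the graph of $f$ has $e$-component $1/\sqrt{1+|\nabla f|^2}$ in modulus, and this is at least $c_k$ by Step 1. So $|\nabla f|\le1/c_k$, and likewise $|\nabla g|\le1/c_k$.

**Step 3: joining points.** By induction $D$ contains, up to dimension $<k-1$, finitely many disjoint open definable $C_{k-1}$-quasi-convex sets $D'$. The sets of the lemma are the $\{x'\in D',\ f<t<g\}$; what is lost has dimension $<k$. To join $(x,s)$ to $(y,t)$ in such a set, take a path $\sigma$ in $D'$ from $x$ to $y$ of length at most $C_{k-1}|x-y|$ and lift it as $(\sigma,(1-\theta)f(\sigma)+\theta g(\sigma))$, with the constant $\theta\in(0,1)$ for which the lift starts at $(x,s)$. The lift stays in the set, has length at most $(1+c_k^{-1})C_{k-1}|x-y|$, and ends at some $(y,s')$ with $|s'-s|\le c_k^{-1}C_{k-1}|x-y|$. Then move vertically from $(y,s')$ to $(y,t)$, a distance of at most $|t-s|+c_k^{-1}C_{k-1}|x-y|$. So $C_k=1+(1+2c_k^{-1})C_{k-1}$ works. $\square$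

**Lemma 4.** Let $X\subset\mathbb R^q$ be bounded, definable, of dimension $d$, and let $\eta\in(0,1]$. Then $X$ is a finite union of sets $A=\{x+\varphi(x):x\in\Omega\}$, where $V\subset\mathbb R^q$ is a linear subspace, $\dim V=k\le d$, $\Omega\subset V$ is open, definable and $C_k$-quasi-convex, and $\varphi:\Omega\to V^\perp$ is definable, $C^2$, with $\|d\varphi\|\le\eta$.

*Proof.* Induction on $d$. If $d=0$, $X$ is finite and each point is a piece with $V=\{0\}$. In general it is enough to cover $X$ by such pieces up to definable subsets of dimension $<d$, since the induction hypothesis handles those.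

**Step 1: sort by tangent plane.** By $C^2$ cell decomposition we may assume, up to dimension $<d$, that $X$ is a $C^2$ cell of dimension $d$. For a $d$-plane $V$ the planes that are graphs over $V$ of linear maps of norm $<\eta$ form a neighborhood of $V$. By compactness of the Grassmannian, there are finitely many $V_a$ such that every $d$-plane is the graph over some $V_a$ of a map of norm at most $\eta$. Let $X_a$ be the set of points of $X$ whose tangent plane is such a graph over $V_a$, and $Y_a$ its interior in $X$. By (F2) the $Y_a$ cover $X$ up to dimension $<d$.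

**Step 2: make it a single graph.** Fix $Y=Y_a$, $V=V_a$. The projection $Y\to V$ is a local diffeomorphism, so its fibers are discrete, hence finite. Take a $C^2$ cell decomposition compatible with $Y$ in coordinates $V\times V^\perp$, with $V$ first. The fibers over $V$ of a $d$-dimensional cell in $Y$ are cells, and they are finite, so they are points. Hence the cell is the graph of a $C^2$ map $\varphi:D\to V^\perp$ over a cell $D$ of $V$ of dimension $d$, that is, an open cell. Its tangent planes are those of $Y$, so $\|d\varphi\|\le\eta$.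

**Step 3: make the base quasi-convex.** Apply Lemma 3 to the bounded open set $D$ and restrict $\varphi$. Everything discarded in the three steps is definable of dimension $<d$. $\square$

## 8. The pieces of $E$

A set is *$r$-separated* if its points are at mutual distance at least $r$. If an $r$-separated subset of $X$ is maximal, every point of $X$ is within $r$ of one of its points. In $[0,1]$ the multiples of $r$ form such a set, with about $1/r$ elements.

**Lemma 5.** Let $\kappa\in(0,1)$. Then $E$ is a finite union of compact sets $E_i=\overline{A_i}$, with nonempty $A_i$ as in Lemma 4 (of dimension $k_i\le d$, $\max_ik_i=d$), such that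

* (a) $|\operatorname{Im}\langle z,w\rangle|\le\frac\kappa2|z-w|^2=\kappa\operatorname{Re}(1-\langle z,w\rangle)$ for $z,w\in E_i$;
* (b) for $0<r\le R$, an $r$-separated subset of $E_i$ contained in a ball of radius $R$ has at most $C(R/r)^{k_i}$ elements.

Moreover $d\le n-1$.

*Proof.* **Step 1: place $E$ inside complex manifolds.** $Z$ may be singular, so we stratify it in order to apply Lemma 1. Put $Z^0=Z$ and let $Z^{j+1}=\operatorname{Sing}Z^j$ be the set of points of $Z^j$ near which $Z^j$ is not a complex submanifold of $\mathbb C^n$. These are algebraic sets of strictly decreasing dimension, so the process stops. The $W_j=Z^j\setminus Z^{j+1}$ are complex submanifolds, and $Z$ is their finite disjoint union. On each $W_j\subset Z$ we have $|\zeta|\ge1$, because $Z\cap\mathbb B=\emptyset$. Let $C_*=\max_{k\le2n}C_k$ and $\eta=\kappa/(8C_*^2)$, and apply Lemma 4 to each $E\cap W_j\subset\mathbb R^{2n}$. The (nonempty) pieces are the $A_i$. Their union is $E$, so $\max_ik_i=d$, and since $E$ is closed, $E=\bigcup\overline{A_i}$. Fix one piece $A\subset E\cap W_j$ and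 write $\psi(x)=x+\varphi(x)$, $k=\dim V$. Lemma 1 applies to $\psi$. In particular $k\le n-1$; taking the piece with $k_i=d$, we get $d\le n-1$.

**Step 2: (a), by comparing all tangent vectors with one tangent plane.** Let $w=\psi(x)$, $z=\psi(y)\in A$. Choose a piecewise $C^1$ path $\xi$ in $\Omega$ from $x$ to $y$ of length at most $C_*|x-y|$ and let $\gamma=\psi\circ\xi$. Fix $x_0\in\Omega$ and put $\ell(v)=v+d\varphi_{x_0}v$. The vectors $\ell(v)$ are tangent to $A$ at $\psi(x_0)$, so $\operatorname{Im}\langle\ell(v),\ell(v')\rangle=0$ for $v,v'\in V$. With $v=\xi'(s)$, $v'=\xi'(s')$ we have $|\gamma'(s)-\ell(v)|\le2\eta|v|$ and $|\gamma'(s)|,|\ell(v)|\le2|v|$, and similarly for $s'$. Hence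
$$|\operatorname{Im}\langle\gamma'(s),\gamma'(s')\rangle|\le|\gamma'(s)-\ell(v)||\gamma'(s')|+|\ell(v)||\gamma'(s')-\ell(v')|\le8\eta|v||v'|.$$
Insert this into (2). The integral of $|\xi'(s)||\xi'(s')|$ over $s'<s$ is half the square of the length of $\xi$, so
$$|\operatorname{Im}\langle z,w\rangle|\le4\eta C_*^2|x-y|^2=\tfrac\kappa2|x-y|^2\le\tfrac\kappa2|z-w|^2 .$$
The equality in (a) is $\operatorname{Re}(1-\langle z,w\rangle)=\frac12|z-w|^2$ on $S$. By continuity (a) holds on $\overline A$.

**Step 3: (b), by projecting to $V$.** Integrating along a path in $\Omega$, $|\varphi(x)-\varphi(y)|\le\eta C_*|x-y|\le|x-y|$, so $|\psi(x)-\psi(y)|\le2|x-y|$. An $r$-separated subset of $A\cap B(z_0,R)$ therefore projects to an $\frac r2$-separated subset, with equally many elements, of a ball of radius $R$ in $V\cong\mathbb R^k$. Comparing volumes of the disjoint balls of radius $r/4$, it has at most $C(R/r)^k$ elements. A finite $r$-separated subset of $\overline A\cap B(z_0,R)$ can be moved, each point by at most $r/4$, to an $\frac r2$-separated subset of $A\cap B(z_0,2R)$ with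 the same number of elements. So the bound holds on $\overline A$ with another constant. $\square$

## 9. Bumps from powers of Cauchy kernels

From now on $\alpha=\alpha_c=n-\frac d2>0$.

**Constants.** We fix them in an order that avoids circularity. Let $M=d+1$. Choose $\kappa\in(0,1)$ small and $A\ge1$ large so that
$$\tau:=\kappa+3A^{-1/2}\le\tfrac12,\qquad M\arcsin\tau\le\tfrac\pi3 .$$
Take $E_i$ as in Lemma 5 for this $\kappa$; there are finitely many. Put $M_i'=M-\frac{k_i}2>0$ and, for $z\in\mathbb B$, $\delta_i(z)=\min_{w\in E_i}|1-\langle z,w\rangle|$. Then $0<1-|z|\le\delta_i(z)\le2$. Let $N\ge1$ be an integer with $2N-\alpha-1\ge0$.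

Fix $i$ and write $k=k_i$, $\delta=\delta_i$. For $0<t\le1$ let $\{w_a\}$ be a maximal $\sqrt t$-separated subset of $E_i$, finite by compactness, and
$$u_t(z)=\sum_a\Big(\frac t{At+1-\langle z,w_a\rangle}\Big)^M .$$

**Step 1: positivity near $E_i$.** We show that there is $c_0>0$, depending only on $A$ and $M$, with
$$\operatorname{Re}u_t(z)\ge c_0\quad\text{whenever }\delta(z)\le t.\tag{3}$$
Let $w_0\in E_i$ realize $\delta(z)$. For $w=w_a$ put $\sigma=\operatorname{Re}(1-\langle w_0,w\rangle)\ge0$ and $X=At+\sigma$. By Lemma 5(a), $|\operatorname{Im}(1-\langle w_0,w\rangle)|\le\kappa\sigma$, so $\rho=|1-\langle w_0,w\rangle|\le2\sigma$. By (1), and since $t\le X/A\le A^{-1/2}X$ and $2\sqrt{2t\sigma}=2\sqrt2A^{-1/2}\sqrt{At\cdot\sigma}\le\sqrt2A^{-1/2}(At+\sigma)$,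
$$|\langle z,w\rangle-\langle w_0,w\rangle|\le t+2\sqrt{2t\sigma}\le3A^{-1/2}X .$$
So $At+1-\langle z,w\rangle=X(1+\xi)$ with $|\xi|\le\kappa+3A^{-1/2}=\tau$, and its argument is at most $\arcsin\tau$ in modulus. Every term of $u_t(z)$ has argument at most $M\arcsin\tau\le\frac\pi3$ in modulus, hence real part at least half its modulus. By maximality there is an $a$ with $|w_0-w_a|\le\sqrt t$. For it $\sigma=\frac12|w_0-w_a|^2\le\frac t2$ and $|X(1+\xi)|\le\frac32(A+\frac12)t$, so the modulus of that term is at least $(\frac32(A+\frac12))^{-M}$. Thus (3) holds with $c_0=\frac12(\frac32(A+\frac12))^{-M}$.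

**Step 2: decay away from $E_i$.** We show that for all $z\in\mathbb B$ and $l\ge0$
$$|R^lu_t(z)|\le C_l\Big(\frac t{t+\delta}\Big)^{M-k/2}(t+\delta)^{-l}.\tag{4}$$
On functions of $\zeta=\langle z,w\rangle$ the operator $R$ acts as $\zeta\frac d{d\zeta}$. So $R^l$ of a term of $u_t$ is a combination of $\zeta^st^M(At+1-\zeta)^{-M-s}$ with $0\le s\le l$. Since $|At+1-\zeta|\le A+2$, each is at most $Ct^M|At+1-\zeta|^{-M-l}$. As $\operatorname{Re}(1-\zeta)\ge0$, $|At+1-\zeta|$ is at least $t$ and at least $|1-\zeta|$, hence at least $\frac12(t+|1-\zeta|)$. Thus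
$$|R^lu_t(z)|\le Ct^M\sum_a(t+|1-\langle z,w_a\rangle|)^{-M-l}.$$
Let $w_0\in E_i$ realize $\delta=\delta(z)$ and $\rho_a=|1-\langle w_0,w_a\rangle|$. By (1),
$$\rho_a\le|1-\langle z,w_a\rangle|+\delta+2\sqrt{\delta\rho_a}\le|1-\langle z,w_a\rangle|+3\delta+\tfrac12\rho_a .$$
Since $\delta\le|1-\langle z,w_a\rangle|$, we get $\frac12|w_a-w_0|^2\le\rho_a\le8|1-\langle z,w_a\rangle|$. With $T=t+\delta$ this yields $t+|1-\langle z,w_a\rangle|\ge c(T+|w_a-w_0|^2)$. By Lemma 5(b), $\#\{a:|w_a-w_0|^2\le2^jT\}\le C(2^jT/t)^{k/2}$ for $j\ge0$. Splitting the sum into $|w_a-w_0|^2\le T$ and the shells $2^{j-1}T<|w_a-w_0|^2\le2^jT$, $j\ge1$,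
$$\sum_a(T+|w_a-w_0|^2)^{-M-l}\le C\sum_{j\ge0}\Big(\frac{2^jT}t\Big)^{k/2}(2^jT)^{-M-l}\le C\Big(\frac Tt\Big)^{k/2}T^{-M-l},$$
where the geometric series converges because $M>k/2$. This is the requirement found in Section 5. Multiplying by $t^M$ gives (4).

## 10. Adding the scales

For $0<\varepsilon\le1$ let $U_\varepsilon=U_\varepsilon^{(i)}=\sum_{j\ge0}u_{2^{-j}\varepsilon}$. By (4) and $\delta\ge1-|z|$ the series converges locally uniformly in $\mathbb B$. So $U_\varepsilon$ is holomorphic and $R^l$ may be applied termwise. The aim is: there is $b>0$, the same for all $i$, such that for $1\le l\le N$ and $\beta>0$, uniformly in $\varepsilon$ and $z$,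
$$|R^lU_\varepsilon^{(i)}|\le C\delta_i^{-l}\min(1,\varepsilon/\delta_i)^{M_i'},\qquad|e^{-\beta U_\varepsilon^{(i)}}|\le C_\beta\min(1,\delta_i/\varepsilon)^{b\beta}.\tag{5}$$

*Far from $E_i$: $\delta\ge\varepsilon$.* For $l\ge0$, (4) gives
$$|R^lU_\varepsilon|\le C\delta^{-l}\sum_j(2^{-j}\varepsilon/\delta)^{M_i'}\le C(\varepsilon/\delta)^{M_i'}\delta^{-l}.$$
For $l=0$ this says $|U_\varepsilon|\le C(\varepsilon/\delta)^{M_i'}\le C$, so $|e^{-\beta U_\varepsilon}|\le C_\beta$.

*Near $E_i$, derivatives: $\delta<\varepsilon$, $l\ge1$.* The scales $t=2^{-j}\varepsilon\ge\delta$ contribute at most $C\sum t^{-l}\le C\delta^{-l}$, a geometric sum dominated by the smallest such $t$. The scales $t<\delta$ contribute at most $C\delta^{-l}\sum(t/\delta)^{M_i'}\le C\delta^{-l}$.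

*Near $E_i$, real part: $\delta<\varepsilon$.* At least $\log_2(\varepsilon/\delta)$ scales satisfy $2^{-j}\varepsilon\ge\delta$, and each has real part at least $c_0$ by (3). The others contribute $O(1)$ by (4). So $\operatorname{Re}U_\varepsilon\ge c_0\log_2(\varepsilon/\delta)-C$, and $|e^{-\beta U_\varepsilon}|\le C_\beta(\delta/\varepsilon)^{b\beta}$ with $b=c_0/\ln2$.

This proves (5).

## 11. The functions $F_\varepsilon$ and cyclicity for $\alpha\le\alpha_c$

On $\overline{\mathbb B}$ the polynomial $p$ vanishes exactly on $E$. By (F3) there are $c,Q>0$ with $|p(z)|\ge c\operatorname{dist}(z,E)^Q$ on $\overline{\mathbb B}$. Let $\delta_E=\min_i\delta_i\le2$. For $w\in S$, $|1-\langle z,w\rangle|=|\langle w-z,w\rangle|\le|z-w|$, so $\operatorname{dist}(z,E)\ge\delta_E(z)$ and $|p|\ge c\,\delta_E^Q$ on $\mathbb B$. Fix $\beta$ with $b\beta\ge N+(N+1)Q$ and put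
$$F_\varepsilon=\exp\Big(-\beta\sum_iU_\varepsilon^{(i)}\Big).$$

**Step 1: $F_\varepsilon\in[p]$.** The purpose is to divide by $p$ and stay in $D_\alpha$. Fix $\varepsilon$; constants $C_\varepsilon$ may depend on it. At a point where $\delta_i=\delta_E$, (5) gives $|F_\varepsilon|\le C_\varepsilon\delta_E^{b\beta}$, the other factors of $F_\varepsilon$ being bounded. Since $R$ is a derivation, $R^lF_\varepsilon$ is $F_\varepsilon$ times a sum of products $\prod_sR^{l_s}(-\beta\sum_iU_\varepsilon^{(i)})$ with $l_s\ge1$, $\sum l_s=l$. By (5) each product is at most $C\delta_E^{-l}$, so $|R^lF_\varepsilon|\le C_\varepsilon\delta_E^{b\beta-l}$ for $0\le l\le N$. Similarly $R^a(1/p)$ is a combination of terms $p^{-s-1}$ times $s\le a$ factors $R^{a_\nu}p$. As $p$ and the $R^{a_\nu}p$ are bounded on $\mathbb B$, and $\delta_E\le2$,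
$$|R^a(1/p)|\le C|p|^{-a-1}\le C\delta_E^{-(N+1)Q}\qquad(0\le a\le N).$$
By the Leibniz rule $|R^N(F_\varepsilon/p)|\le C_\varepsilon\delta_E^{b\beta-N-(N+1)Q}\le C_\varepsilon'$. By (P3), $F_\varepsilon/p\in D_\alpha$, and by (P2), $F_\varepsilon=p\cdot(F_\varepsilon/p)\in[p]$.

**Step 2: a pointwise bound for $R^NF_\varepsilon$, uniform in $\varepsilon$.** This prepares the norm estimate. Put $y_i=\delta_i^{-1}\min(1,\varepsilon/\delta_i)^{M_i'/N}$. Since $l\le N$, (5) gives $|R^lU_\varepsilon^{(i)}|\le Cy_i^l$ for $1\le l\le N$. Each product in the formula for $R^NF_\varepsilon$ is then at most $C(\max_iy_i)^N$, so $|R^NF_\varepsilon|\le C|F_\varepsilon|\sum_iy_i^N$. For each $i$ we also have $|F_\varepsilon|\le C\min(1,\delta_i/\varepsilon)^{b\beta}$. Hence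
$$|R^NF_\varepsilon|\le C\sum_i\min\Big(1,\frac{\delta_i}\varepsilon\Big)^{b\beta}\delta_i^{-N}\min\Big(1,\frac\varepsilon{\delta_i}\Big)^{M_i'}\le C\sum_i\varepsilon^{-N}\Big(1+\frac{\delta_i}\varepsilon\Big)^{-N-M_i'} .$$
For the last inequality: if $\delta_i<\varepsilon$, use $b\beta\ge N$ to bound the term by $\varepsilon^{-N}$; if $\delta_i\ge\varepsilon$, the term equals $\varepsilon^{-N}(\delta_i/\varepsilon)^{-N-M_i'}$.

**Step 3: the volume of neighborhoods of $E_i$.** We show that for $0<t\le4$
$$\int_{\{\delta_i<t\}}(1-|z|^2)^{2N-\alpha-1}\,dV\le C\,t^{\,n+2N-\alpha-k_i/2}.\tag{6}$$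
Let $\{w_a\}$ be maximal $\sqrt t$-separated in $E_i$. By Lemma 5(b) with $R=2$ it has at most $Ct^{-k_i/2}$ elements. If $\delta_i(z)<t$, attained at $w_0\in E_i$, pick $a$ with $|w_0-w_a|\le\sqrt t$. By Lemma 5(a), $|1-\langle w_0,w_a\rangle|\le\frac{1+\kappa}2t\le t$, and (1) gives $|1-\langle z,w_a\rangle|\le t+t+2t=4t$. So the region is covered by $Ct^{-k_i/2}$ sets $\{z\in\mathbb B:|1-\langle z,w\rangle|\le s\}$ with $w\in S$, $s=4t$. On such a set write $z=\zeta w+z^\perp$. Then $|1-\zeta|\le s$, and $|z^\perp|^2\le1-|\zeta|^2\le2s$, where $z^\perp$ ranges in $\mathbb C^{n-1}$. So the volume is at most $Cs^2s^{n-1}=Cs^{n+1}$, and $1-|z|^2\le1-|\zeta|^2\le2s$. Since $2N-\alpha-1\ge0$, each set contributes at most $Ct^{n+1}t^{2N-\alpha-1}$, and (6) follows.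

**Step 4: $\sup_{0<\varepsilon\le1}\|F_\varepsilon\|_{D_\alpha}<\infty$.** This is where the exponent $\alpha_c$ enters. By (P3) and Step 2 we must bound, for each $i$, the integral below. Decompose $\mathbb B$ into $\{\delta_i<\varepsilon\}$ and the shells $\{2^{s-1}\varepsilon\le\delta_i<2^s\varepsilon\}$ with $s\ge1$, $2^s\varepsilon\le4$; they suffice because $\delta_i\le2$. By (6), and since $n-\alpha=\frac d2$,
$$\int_{\mathbb B}\varepsilon^{-2N}\Big(1+\frac{\delta_i}\varepsilon\Big)^{-2N-2M_i'}(1-|z|^2)^{2N-\alpha-1}dV\le C\sum_{s\ge0}\varepsilon^{-2N}2^{-s(2N+2M_i')}(2^s\varepsilon)^{2N+\frac{d-k_i}2}=C\varepsilon^{\frac{d-k_i}2}\sum_{s\ge0}2^{s\left(\frac{d-k_i}2-2M_i'\right)} .$$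
Here $\frac{d-k_i}2-2M_i'=\frac{d+k_i}2-2M\le d-2M<0$, and $\varepsilon^{(d-k_i)/2}\le1$ because $k_i\le d$. So the integral is bounded uniformly in $\varepsilon$. Also $|F_\varepsilon(0)|\le C$ by (5). On pieces of full dimension $k_i=d$ the power of $\varepsilon$ is exactly $\varepsilon^0$; for $\alpha>\alpha_c$ it would be negative.

**Step 5: conclusion.** We let $\varepsilon\to0$. For fixed $z\in\mathbb B$ and $\varepsilon\le\min_i\delta_i(z)$, Section 10 gives $|U_\varepsilon^{(i)}(z)|\le C(\varepsilon/\delta_i(z))^{M_i'}\to0$, so $F_\varepsilon(z)\to1$. Thus the inner products of $F_\varepsilon$ with reproducing kernels converge to those of $1$. The kernels span a dense subspace and the family is bounded, so $F_\varepsilon\to1$ weakly in $D_\alpha$. The closed subspace $[p]$ is weakly closed and contains all $F_\varepsilon$. Hence $1\in[p]$: $p$ is cyclic in $D_{\alpha_c}$, and by (P1) in $D_\alpha$ for all $\alpha\le\alpha_c$.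

Together with Section 4 and $d\le n-1$ (Lemma 5), this proves Theorem 1. $\blacksquare$

## 12. Functions holomorphic across the sphere

The only things used about $p$ were the local structure of its zero set, boundedness of derivatives, and tools of semialgebraic geometry that also hold for analytic data. A set is called *globally subanalytic* if it is definable in the o-minimal structure $\mathbb R_{\rm an}$, which is generated by the real field and the restrictions of real-analytic functions to compact boxes. Bounded semianalytic sets, those given near each point of the ambient space by finitely many analytic equations and inequalities, are examples, such as $\{(x,e^x):0\le x\le1\}$. Facts (F1)–(F3) hold with this meaning of "definable" (van den Dries–Miller, loc. cit.), and $\dim$ below is the corresponding dimension. For polynomials it agrees with the semialgebraic one, both being the Hausdorff dimension.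

**Theorem 2.** Let $f\not\equiv0$ be holomorphic in a neighborhood of $\overline{\mathbb B_n}$ (for instance a polynomial, reducible or not), $E=f^{-1}(0)\cap S$, $\alpha\in\mathbb R$. Then $f$ is cyclic in $D_\alpha(\mathbb B_n)$ if and only if $f$ is zero-free in $\mathbb B_n$ and
$$\text{either }E=\emptyset\quad\text{or}\quad\alpha\le n-\tfrac12\dim E .$$
If $f$ is zero-free in $\mathbb B_n$ and $E\ne\emptyset$, then $\dim E\in\{0,\dots,n-1\}$, and all these values occur. Consequently every $f$ that is zero-free in $\mathbb B_n$ is cyclic for $\alpha\le\frac{n+1}2$; none with $E\ne\emptyset$ is cyclic for $\alpha>n$; both bounds are sharp.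

*Proof.* **Step 1: multiplication by $f$ and the easy cases.** First, $f\in D_\alpha$ by (P3), since $R^Nf$ is bounded on $\mathbb B$. If $f(z_0)=0$ with $z_0\in\mathbb B$, evaluation at $z_0$ is bounded on $D_\alpha$, kills all $qf$ and not $1$; so $f$ is not cyclic. Next, multiplication by $f$ is bounded on $D_\alpha$. Take $N\ge1$ with $2N\ge\alpha+1$ and expand $R^N(fg)=\sum_a\binom NaR^af\,R^{N-a}g$. The $R^af$ are bounded on $\mathbb B$, and comparing coefficients as in (P3), with $|k|^{2(N-a)}\le|k|^{2N}$ for $|k|\ge1$ and the constant term of $g$ controlled by $|g(0)|$,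
$$\int_{\mathbb B}|R^{N-a}g|^2(1-|z|^2)^{2N-\alpha-1}dV\le C\|g\|_{D_\alpha}^2\qquad(0\le a\le N).$$
Also $|f(0)g(0)|\le C\|g\|_{D_\alpha}$, so (P3) gives the claim. Approximating $g$ by its Taylor polynomials, $g\in D_\alpha$ implies $fg\in[f]$. Since $[f]$ is invariant under polynomials, $f$ is cyclic iff $1\in[f]$; and, as in (P1), cyclicity for one exponent implies it for all smaller ones. If $f$ is zero-free on $\overline{\mathbb B}$, then $1/f$ is holomorphic near $\overline{\mathbb B}$ and lies in $D_\alpha$, so $1=f\cdot(1/f)\in[f]$.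

From now on $f$ is zero-free in $\mathbb B$ and $E\ne\emptyset$; put $d=\dim E$.

**Step 2: the geometry.** We check that Lemmas 2–5 survive. $E$ is compact and semianalytic, hence definable, and $|f|$ is definable on $\overline{\mathbb B}$. Lemmas 2, 3 and 4 use only (F1) and (F2), and Lemma 1 is already stated for complex submanifolds of open sets. In Lemma 5 let $Z$ be the zero set of $f$ in a neighborhood of $\overline{\mathbb B}$; for a ball of radius slightly larger than $1$ the hypothesis $f\not\equiv0$ makes $\dim Z<n$. The sets $Z^{j+1}=\operatorname{Sing}Z^j$ are closed analytic subsets of this neighborhood of strictly decreasing dimension, so there are finitely many. Each $W_j\cap S=(Z^j\cap S)\setminus(Z^{j+1}\cap S)$ is a difference of compact semianalytic sets, hence definable. Also $|\zeta|\ge1$ on $W_j$, as $f$ has no zero in $\mathbb B$. The rest of the proof of Lemma 5 is unchanged, and it gives $d\le n-1$.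

**Step 3: no cyclicity for $\alpha>n-\frac d2$.** We rerun Section 4. The functional $\ell$ (or point evaluation at $w\in E$ when $d=0$) is constructed from $E$ alone and is bounded on polynomials; extend it to $D_\alpha$. For a polynomial $q$, the function $qf$ is holomorphic near $\overline{\mathbb B}$, so the homogeneous Taylor partial sums of $qf$ converge uniformly on $S$; they also converge in $D_\alpha$. Applying the functional to the partial sums and passing to the limit, $\ell(qf)=\int qf\,d\mu=0$ (respectively $(qf)(w)=0$), while its value at $1$ is not $0$.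

**Step 4: cyclicity for $\alpha\le n-\frac d2$.** Sections 9 and 10 concern only the pieces $E_i$. In Section 11, (F3) applied to $|f|$ and $\operatorname{dist}(\cdot,E)$ on $\overline{\mathbb B}$ gives $|f|\ge c\,\delta_E^Q$. The bound $|R^a(1/f)|\le C|f|^{-a-1}$ holds because $f$ and its derivatives are bounded on $\mathbb B$. And $F_\varepsilon/f\in D_\alpha$ gives $F_\varepsilon\in[f]$ by Step 1. Steps 2–5 of Section 11 do not involve $p$ otherwise. So $f$ is cyclic for $\alpha=n-\frac d2$, hence for all smaller $\alpha$.

**Step 5: all dimensions occur, and the bounds are sharp.** By the arithmetic–geometric mean inequality $|z_1\cdots z_m|\le m^{-m/2}|z|^m$, so $\pi_m=1-m^{m/2}z_1\cdots z_m$ is zero-free in $\mathbb B_n$. On $S$ it vanishes exactly where equality holds, that is $|z_1|=\dots=|z_m|=m^{-1/2}$ (so the other coordinates vanish), and moreover $z_1\cdots z_m=m^{-m/2}$. The phases then add up to $0$ modulo $2\pi$, and this is an $(m-1)$-dimensional torus, $1\le m\le n$. So every dimension $0,\dots,n-1$ occurs. Since $d\le n-1$, we have $n-\frac d2\ge\frac{n+1}2$,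 which gives cyclicity for $\alpha\le\frac{n+1}2$ whenever $f$ is zero-free in $\mathbb B_n$. Since $d\ge0$, we have $n-\frac d2\le n$, which excludes cyclicity for $\alpha>n$ if $E\ne\emptyset$. The cases $m=n$ and $m=1$, where the thresholds are $\frac{n+1}2$ and $n$, show that both bounds are sharp. $\blacksquare$
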